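# Broadcasting a Gaussian source with bandwidth expansion: a distortion pair that no feedback-free code reaches

## 1. The pair $(D_1^\sharp,D_2^\sharp)$ and two theorems about it

**Theorem 1.** Let $\sigma^2>0$, $P>0$, $0<N_1<N_2$. A block $S^k$ of i.i.d. $\mathcal N(0,\sigma^2)$ samples is mapped, by a function of $S^k$ alone, to $n=2k$ channel inputs of average power at most $P$. Receiver $i\in\{1,2\}$ sees these inputs in white Gaussian noise of variance $N_i$ and estimates $S^k$. Then the pair of mean-squared errors
$$(D_1,D_2)=\left(\frac{\sigma^2N_1N_2}{P^2+2PN_2+N_1N_2},\ \frac{\sigma^2N_2^2}{(P+N_2)^2}\right)$$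
is not achievable. This holds for every choice of the parameters.

The second theorem replaces $2$ by a general number $\rho$ of channel uses per source sample. Dividing the source by $\sigma$ divides all distortions by $\sigma^2$, so take $\sigma^2=1$. Write $\gamma_i=1/N_i$, so that $0<\gamma_2<\gamma_1$, and for $\rho\ge 1$ put
$$\Lambda:=\frac{(1+P\gamma_2)^\rho-1}{\gamma_2},\qquad D_2^\sharp:=(1+P\gamma_2)^{-\rho}=\frac1{1+\gamma_2\Lambda},\qquad D_1^\sharp:=\frac1{1+\gamma_1\Lambda}.\tag{1}$$

**Theorem 2.** (a) Let $\rho\ge1$. If $(D_1,D_2^\sharp)$ is achievable, then $D_1\ge D_1^\sharp$.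

(b) For every $\rho>1$, the pair $(D_1^\sharp,D_2^\sharp)$ is not achievable. Hence a neighbourhood of it contains no achievable pair, and $\inf\{D_1:(D_1,D_2^\sharp)\text{ achievable}\}>D_1^\sharp$. For $\rho=1$ the pair is achievable.

(c) All this remains true if the encoder may randomise, and if encoder and decoders share common randomness independent of source and noise.

For $\rho=2$ we have $\Lambda=2P+P^2\gamma_2=2P+P^2/N_2$. Hence $1+\gamma_2\Lambda=(1+P/N_2)^2$ and $1+\gamma_1\Lambda=(N_1N_2+2PN_2+P^2)/(N_1N_2)$, so $(D_1^\sharp,D_2^\sharp)$ is exactly the pair of Theorem 1 with $\sigma^2=1$. Theorem 1 is therefore the case $\rho=2$ of Theorem 2(b).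

## 2. Codes, achievability, and where the pair comes from

The channel is a degraded broadcast channel. Receiver 1 observes $Y_{1,t}=X_t+Z_{1,t}$ and receiver 2 observes $Y_{2,t}=X_t+Z_{1,t}+Z'_t$, with $Z_{1,t}\sim\mathcal N(0,N_1)$ and $Z'_t\sim\mathcal N(0,N_2-N_1)$, i.i.d. in $t$, independent of each other and of the source. Receiver 1 is the good one. Receiver 2 has noise variance $N_2$ and is the bad one.

**Definition (achievable pair).** An encoder maps $S^k$ to $X^n$, $n=\rho k$, with $\frac1n\sum_{t=1}^nE[X_t^2]\le P$. Receiver $i$ forms $\hat S_i^k$ from its own outputs. The pair $(D_1,D_2)$ is achievable if for every $\epsilon>0$ there are $k$, an encoder and decoders with $\frac1k\sum_jE[(S_j-\hat S_{i,j})^2]\le D_i+\epsilon$ for both $i$.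

Each decoder looks only at its own output. Without feedback, therefore, achievability depends only on the two marginal channels, and the coupling of the two noises is irrelevant.

*Example.* Let $\rho=2$, $\sigma^2=1$, $P=N_2=1$, $N_1=\frac12$, and send each sample twice: $k=1$, $X=(S,S)$. Receiver $i$ averages its two outputs, which gives $S$ plus noise of variance $N_i/2$, and the best estimate has error $\frac{1}{1+2/N_i}$. So $(\frac15,\frac13)$ is achievable. The pair of Theorem 1 is here $(\frac17,\frac14)$, with $\Lambda=3$.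

The pair has the following background. Take $\rho=2$ and split the $2k$ channel uses into two halves. Suppose the bad receiver's first-half outputs are returned to the transmitter before the second half is sent, and are also given to the good receiver. Under this partial feedback there is a scheme that achieves the pair of Theorem 1. Shannon showed that feedback does not improve the capacity of a point-to-point channel, and there are other communication scenarios in which feedback cannot improve the performance. The paper "Distortion Bounds for Broadcasting With Bandwidth Expansion", the source of the problem, conjectures that here too a scheme without feedback yields the same pair. Theorem 1 says that this conjecture is false for every choice of parameters.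

Formula (1) has a useful reading. The number $\frac1{1+\gamma\Lambda}$ is the least mean-squared error for $S\sim\mathcal N(0,1)$ observed as $\sqrt\Lambda\,S$ plus noise of variance $1/\gamma$. So the pair is what both receivers would get if each source sample were sent, uncoded, with power $\Lambda$. The power actually available per source sample is $\rho P$, and Bernoulli's strict inequality $(1+x)^\rho>1+\rho x$ ($x>0$, $\rho>1$) gives
$$\Lambda>\rho P\qquad(\rho>1).\tag{2}$$
For $\rho=2$ the gap is $\Lambda-2P=P^2/N_2$. This is the only special property of $\rho$ that the proof of Theorem 2(b) uses: we shall show that achievability would force $\Lambda\le\rho P$.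

To cover part (c) we work from now on with encoders $X=\varphi(S,Q)$, where $\varphi$ is measurable and $Q$ is a random element independent of source and noise, and we let both decoders know $Q$. This only helps them. Constant $Q$ is the original setting. We write $S\in\mathbb R^k$, $X\in\mathbb R^n$, $E\|X\|^2\le\rho Pk$. Logarithms are natural.

## 3. Linear codes, and the case $\rho=1$

For $\rho=1$ we have $\Lambda=P$. The encoder $X=\sqrt P\,S$ with linear estimation gives error $\frac{1}{1+P\gamma_i}=D_i^\sharp$ at receiver $i$. So the pair is achievable for $\rho=1$, as Theorem 2(b) says.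

For $\rho>1$ consider linear encoders $X=MS$ with an $n\times k$ matrix $M$, $\|M\|_F^2\le\rho Pk$. The conditional covariance of $S$ given the output of receiver 2 is $(I+\gamma_2M^TM)^{-1}$. The function $x\mapsto\frac1{1+\gamma_2x}$ is convex, so Jensen's inequality over the eigenvalues of $M^TM$ gives
$$\tfrac1k\mathrm{tr}\,(I+\gamma_2M^TM)^{-1}\ \ge\ \frac1{1+\gamma_2\|M\|_F^2/k}\ \ge\ \frac1{1+\gamma_2\rho P}\ >\ \frac1{1+\gamma_2\Lambda}=D_2^\sharp ,$$
by (2). A linear code misses even the bad receiver's target, by a fixed amount. The theorem is thus about nonlinear codes. The plan is to show that a code reaching the pair would nevertheless behave, locally, like a linear one with $M^TM\approx\Lambda I$, and then to find out why power $\rho P$ is too small for that.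

## 4. The information function of two Gaussian observations

We replace the two receivers by a continuous family. Let $B,B'$ be independent Brownian motions in $\mathbb R^n$ and $\mathbb R^k$, with $(B,B')$, $S$, $Q$ independent. Put
$$Y_\gamma=\gamma X+B_\gamma,\qquad V_\beta=\beta S+B'_\beta,\qquad \mathcal G_{\gamma,\beta}=\sigma(Q;\,Y_r,r\le\gamma;\,V_r,r\le\beta).$$
The variable $Y_{\gamma_i}/\gamma_i$ is $X$ plus independent noise of variance $1/\gamma_i=N_i$ per component, so it has the law of receiver $i$'s output, jointly with $(S,Q)$. The process $V$ is an artificial side observation of the source itself. The $\sigma$-fields $\mathcal G_{\gamma,\beta}$ increase in both parameters.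

The path contains no more information than its endpoint. Indeed $Y_r-\frac r\gamma Y_\gamma=B_r-\frac r\gamma B_\gamma$, $r\le\gamma$, is a Brownian bridge, and likewise for $V$. The two bridges are independent of $(S,Q,Y_\gamma,V_\beta)$. Hence the conditional law of $S$ given $\mathcal G_{\gamma,\beta}$ depends only on $(Y_\gamma,V_\beta,Q)$. At $(y,v,q)$ its density with respect to $\mathcal N(0,I)$ is proportional to
$$\exp\{\langle\varphi(s,q),y\rangle-\tfrac\gamma2\|\varphi(s,q)\|^2+\langle s,v\rangle-\tfrac\beta2\|s\|^2\}.\tag{3}$$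

Let $\hat X,\hat S$ be the conditional means given $\mathcal G=\mathcal G_{\gamma,\beta}$, and let
$$C=\mathrm{Cov}(X|\mathcal G),\qquad K=\mathrm{Cov}(X,S|\mathcal G)\ (n\times k),\qquad \Sigma=\mathrm{Cov}(S|\mathcal G).$$
The matrix $\Sigma$ is invertible because the conditional law of $S$ has a Lebesgue density.

**Definition (the functions $f,e_X,e_S,c,\kappa,\varsigma$).** At $(\gamma,\beta)$ put
$$f=\tfrac1kI(S;Y_\gamma,V_\beta|Q),\quad e_X=\tfrac1kE\|X-\hat X\|^2,\quad e_S=\tfrac1kE\|S-\hat S\|^2>0,$$
$$c=\tfrac1kE\|C\|_F^2,\quad\kappa=\tfrac1kE\|K\|_F^2,\quad\varsigma=\tfrac1kE\|\Sigma\|_F^2 .$$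

*Example.* For $k=1$ and $X=(\sqrt P S,\sqrt P S)$ everything is Gaussian. With $\theta=\frac1{1+\beta+2P\gamma}$ one finds $f=\frac12\log(1+\beta+2P\gamma)$, $e_S=\theta$, $e_X=2P\theta$, $\varsigma=\theta^2$, $\kappa=2P\theta^2$, $c=(2P)^2\theta^2$. One reads off $\partial_\gamma f=\frac12e_X$, $\partial_\beta f=\frac12e_S$, $\partial_\gamma e_X=-c$, $\partial_\beta e_X=\partial_\gamma e_S=-\kappa$, $\partial_\beta e_S=-\varsigma$. These identities hold for every code.

**Lemma 1.** (i) For all arguments in $[0,\infty)$,
$$f(\gamma',\beta)-f(\gamma,\beta)=\tfrac12\int_\gamma^{\gamma'}e_X(r,\beta)\,dr,\qquad f(\gamma,\beta')-f(\gamma,\beta)=\tfrac12\int_\beta^{\beta'}e_S(\gamma,r)\,dr.$$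
(ii) On $(0,\infty)^2$ the functions $c,\kappa,\varsigma$ are finite and continuous, $e_X,e_S$ are $C^1$, and $\partial_\gamma e_X=-c$, $\partial_\beta e_X=\partial_\gamma e_S=-\kappa$, $\partial_\beta e_S=-\varsigma$.
(iii) $\kappa^2\le c\,\varsigma$ on $(0,\infty)^2$, and $f$ is jointly concave on $[0,\infty)^2$.

*Proof of (i).* The I-MMSE formula (Duncan 1970; Guo–Shamai–Verdú 2005) says: if $\xi$ is a random vector with $E\|\xi\|^2<\infty$, independent of the Brownian motion $B$, then
$$I(\xi;\gamma\xi+B_\gamma)=\tfrac12\int_0^\gamma E\|\xi-E[\xi|r\xi+B_r]\|^2dr .$$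
By the chain rule $kf=I(S;V_\beta|Q)+I(S;Y_\gamma|V_\beta,Q)$. Since $X$ is a function of $(S,Q)$ and $Y_\gamma$ depends on $(S,Q,V_\beta)$ only through $X$, the last term equals $I(X;Y_\gamma|V_\beta,Q)$. Apply the formula to the conditional law of $X$ given $(V_\beta,Q)=(v,q)$ and average over $(v,q)$. This gives the first identity. The second is obtained in the same way from the conditional law of $S$ given $(Y_\gamma,Q)$.

*Proof of (ii), derivatives.* The aim is an integrated form of each identity, by writing the conditional mean as a stochastic integral. Fix $\beta\ge0$ and $\xi\in\{X,S\}$. Let $\mathcal H_r=\sigma(V_\beta,Q;Y_s,s\le r)$, augmented. By the bridge argument $\hat\xi_r:=E[\xi|\mathcal H_r]=E[\xi|\mathcal G_{r,\beta}]=u(r,Y_r;V_\beta,Q)$, where $u(r,y;v,q)$ is the mean of $\xi$ under (3) with $\gamma=r$.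

The function $u$ is smooth in $(r,y)$ for $r>0$. For each $l$ the quantity $\|\varphi\|^le^{\langle\varphi,y\rangle-r\|\varphi\|^2/2}$ is bounded, locally uniformly in $(r,y)\in(0,\infty)\times\mathbb R^n$, and $(1+\|s\|^l)e^{\langle s,v\rangle}$ is integrable under $\mathcal N(0,I)$, locally uniformly in $v$. So one may differentiate numerator and denominator under the integral. Differentiating the exponential tilt in $y$ gives $\nabla_yu=\mathrm{Cov}(\xi,X|\cdot)$.

The process $W_r=Y_r-\int_0^r\hat X_s\,ds=B_r+\int_0^r(X-\hat X_s)\,ds$ is an $\mathcal H$-Brownian motion. It is continuous. For $s<t$ the increment $B_t-B_s$ is independent of $\mathcal H_s$, and $E[X-\hat X_r|\mathcal H_s]=0$ for $r\ge s$, so $W$ is a martingale. It has the bracket of $B$, so Lévy's characterization applies. Now $dY=\hat X\,dr+dW$, and Itô's formula on $[r,r']$ with $r>0$ gives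
$$d\hat\xi=\nabla_yu\,dW+(\text{continuous finite variation}).$$
But $\hat\xi$ is a continuous square-integrable martingale, so the finite-variation part is a continuous local martingale and vanishes. Therefore
$$E\|\hat\xi_{r'}\|^2-E\|\hat\xi_r\|^2=\int_r^{r'}E\|\mathrm{Cov}(\xi,X|\mathcal H_s)\|_F^2\,ds .$$
Since $E\|\xi-\hat\xi_r\|^2=E\|\xi\|^2-E\|\hat\xi_r\|^2$, this is the integrated form of $\partial_\gamma e_X=-c$ (take $\xi=X$) and of $\partial_\gamma e_S=-\kappa$ (take $\xi=S$). For the $\beta$-direction fix $\gamma>0$ and let $(V,S,B')$ play the role of $(Y,X,B)$. The result is $-\kappa$ for $e_X$ and $-\varsigma$ for $e_S$.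

*Proof of (ii), continuity.* It remains to see that the integrands are finite and continuous. The laws of $C,K,\Sigma$ at $(\gamma,\beta)$ do not change if we take $Y_\gamma=\gamma X+\sqrt\gamma\,\mathsf N$, $V_\beta=\beta S+\sqrt\beta\,\mathsf N'$ with fixed standard Gaussian $\mathsf N,\mathsf N'$ and condition on $\mathcal G'_{\gamma,\beta}=\sigma(Q,Y_\gamma,V_\beta)$. By the domination above, used jointly in $(\gamma,y,\beta,v)$, the matrices $C,K,\Sigma$ are then continuous in $(\gamma,\beta)\in(0,\infty)^2$ for each realisation of $(S,Q,\mathsf N,\mathsf N')$. We need uniform integrability. As $Y_\gamma/\gamma=X+\gamma^{-1/2}\mathsf N$ is $\mathcal G'$-measurable, the conditional covariance of $X$ equals that of $\gamma^{-1/2}\mathsf N$, so $\mathrm{tr}\,C\le\gamma^{-1}E[\|\mathsf N\|^2|\mathcal G'_{\gamma,\beta}]$ and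
$$\|C\|_F^2\le(\mathrm{tr}\,C)^2\le\gamma^{-2}E[\|\mathsf N\|^4|\mathcal G'_{\gamma,\beta}].$$
Likewise $\|\Sigma\|_F^2\le(\mathrm{tr}\,\Sigma)^2\le\beta^{-2}E[\|\mathsf N'\|^4|\mathcal G'_{\gamma,\beta}]$, and $\|K\|_F^2\le\mathrm{tr}\,C\,\mathrm{tr}\,\Sigma\le\frac12((\mathrm{tr}\,C)^2+(\mathrm{tr}\,\Sigma)^2)$. The conditional expectations of one integrable variable form a uniformly integrable family. Hence $c,\kappa,\varsigma$ are finite, and pointwise continuity passes to the expectations. So $e_X,e_S$ have continuous partial derivatives.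

*Proof of (iii).* Let $A=K\Sigma^{-1/2}$ and $G=A^TA$. The Schur complement of $\Sigma$ in the joint conditional covariance is nonnegative, i.e. $AA^T=K\Sigma^{-1}K^T\preceq C$. Hence
$$\|G\|_F=\|AA^T\|_F\le\|C\|_F,\qquad \mathrm{tr}(G\Sigma)=\|A\Sigma^{1/2}\|_F^2=\|K\|_F^2.\tag{4}$$
So $\|K\|_F^2\le\|G\|_F\|\Sigma\|_F\le\|C\|_F\|\Sigma\|_F$, and Cauchy–Schwarz for $E$ gives $\kappa^2\le c\,\varsigma$. By (i) and (ii), $f$ is $C^2$ on $(0,\infty)^2$ with Hessian $-\frac12\begin{pmatrix}c&\kappa\\\kappa&\varsigma\end{pmatrix}\preceq0$. By (i) and $e_X\le\rho P$, $e_S\le1$, the function $f$ is Lipschitz on $[0,\infty)^2$, so concavity extends to the closure. $\square$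

Three elementary facts complete the toolbox.

**Lemma 2.** For $b'>b\ge0$ and $\gamma\ge0$,
$$\frac1{e_S(\gamma,b')}-b'\ \ge\ \frac1{e_S(\gamma,b)}-b.\tag{5}$$
Moreover $e_S(\gamma,b)\le\frac1{1+b}$ and $f(0,\beta)=\frac12\log(1+\beta)\le f(\gamma,\beta)$.

*Proof.* The vector $(V_{b'}-V_b)/(b'-b)$ is $S$ plus noise of variance $\tau=\frac1{b'-b}$ per component, and the noise is independent of $(S,\hat S)$, where $\hat S$ is the estimate at $(\gamma,b)$. Using $\lambda\hat S+(1-\lambda)\frac{V_{b'}-V_b}{b'-b}$ as an estimate at $(\gamma,b')$ gives $e_S(\gamma,b')\le\lambda^2e_S(\gamma,b)+(1-\lambda)^2\tau$. The minimum over $\lambda$ is $\big(1/e_S(\gamma,b)+1/\tau\big)^{-1}$, which is (5). Linear estimation from $V_b$ alone gives $\frac1{1+b}$. At $\gamma=0$ only the Gaussian observation $V_\beta$ is left, so $f(0,\beta)=\frac12\log(1+\beta)$, and $f$ is nondecreasing in $\gamma$. $\square$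

**Lemma 3.** Let $U\subset\mathbb R^d$ be open and convex, and let $f_j$ be differentiable, concave and equi-Lipschitz on $U$, with $f_j\to f$ locally uniformly. If $f$ is differentiable at $x$ and $x_j\to x$, then $\nabla f_j(x_j)\to\nabla f(x)$. If $f$ is $C^1$ on $U$, then $\nabla f_j\to\nabla f$ uniformly on compact subsets.

*Proof.* The vectors $\nabla f_j(x_j)$ are bounded. If $v$ is a limit of a subsequence, pass to the limit in $f_j(y)\le f_j(x_j)+\langle\nabla f_j(x_j),y-x_j\rangle$ to get $f(y)\le f(x)+\langle v,y-x\rangle$ for all $y\in U$, so $v=\nabla f(x)$. If uniform convergence failed on a compact set, there would be $x_j\to x$, along a subsequence, with $\|\nabla f_j(x_j)-\nabla f(x_j)\|\ge\varepsilon$. But both gradients tend to $\nabla f(x)$. (The second assertion is contained in Rockafellar, *Convex Analysis*, Thm 25.7.) $\square$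

## 5. The slice $\beta=0$ decides nothing; large $\beta$ gives $D_1\ge D_1^\sharp$

The first thing to try is the curve $F(\gamma)=f(\gamma,0)=\frac1kI(S;Y_\gamma|Q)$, which involves no side observation. What do we know about it, in the limit of codes approaching $(D_1^\sharp,D_2^\sharp)$? It is concave with $F(0)=0$. By the capacity bound, $F(\gamma)\le\frac\rho2\log(1+\gamma P)$. The distortion targets force $F(\gamma_i)\ge\frac12\log\frac1{D_i^\sharp}=\frac12\log(1+\gamma_i\Lambda)$. At $\gamma_2$ the upper and lower bounds coincide.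

These constraints are consistent. The function $F^*(\gamma)=\frac\rho2\log(1+\gamma P)$ meets all of them: the map $\gamma\mapsto\frac{(1+\gamma P)^\rho-1}{\gamma}$ is nondecreasing, by convexity of $x\mapsto(1+x)^\rho$, and equals $\Lambda$ at $\gamma_2$, so $(1+\gamma_1P)^\rho\ge1+\gamma_1\Lambda$. In the example $P=N_2=1$, $N_1=\frac12$, $\rho=2$, the curve $F^*$ would even permit $D_1=\frac19<\frac17$. So the slice $\beta=0$ does not give even Theorem 2(a). The side observation repairs this. When $\beta$ is large, the remaining uncertainty about $S$ is of order $t=\frac1{1+\beta}$, all information increments are linear in $t$ to leading order, and concavity in $\gamma$ becomes sharp.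

Put
$$\mathcal C(\gamma,\beta)=\tfrac12\log(1+\beta+\gamma\Lambda),\qquad D(\gamma,\beta)=\frac1{1+\beta+\gamma\Lambda}.$$

Suppose $(D_1,D_2^\sharp)$ is achievable with some $D_1>0$, and define $\Lambda_1$ by $\frac1{D_1}=1+\gamma_1\Lambda_1$. There are codes $j=1,2,\dots$, of source lengths $k=k_j$ (not necessarily unbounded), with errors at most $d_1=D_1+\epsilon_j$ and $d_2=D_2^\sharp+\epsilon_j$, where $\epsilon_j\to0$. By Lemma 1(i), the corresponding functions satisfy $|f_j(\gamma',\beta')-f_j(\gamma,\beta)|\le\frac12\rho P|\gamma'-\gamma|+\frac12|\beta'-\beta|$ and $f_j(0,0)=0$. By Arzelà–Ascoli a subsequence converges, locally uniformly on $[0,\gamma_1]\times[0,\infty)$, to a function $f$, which is jointly concave and Lipschitz.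

**Lemma 4.** For all $\beta\ge0$: $f(0,\beta)=\mathcal C(0,\beta)$, $f(\gamma_2,\beta)=\mathcal C(\gamma_2,\beta)$, and $f(\gamma_1,\beta)\ge\frac12\log(1+\beta+\gamma_1\Lambda_1)$.

*Proof.* The first equality is in Lemma 2. For the lower bounds, start at $\beta'=\infty$ and come back. The conditional mean is at least as good as the decoder, so $e_S(\gamma_i,0)\le d_i$, and (5) gives $e_S(\gamma_i,b)\le\frac1{b+1/d_i}$. For $\beta'>\beta$,
$$f_j(\gamma_i,\beta)=f_j(\gamma_i,\beta')-\tfrac12\int_\beta^{\beta'}e_S(\gamma_i,b)\,db\ \ge\ \tfrac12\log(1+\beta')-\tfrac12\log\frac{\beta'+1/d_i}{\beta+1/d_i},$$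
and the right side tends to $\frac12\log(\beta+1/d_i)$ as $\beta'\to\infty$. Now let $j\to\infty$. This gives the bound for $i=1$ and "$\ge$" for $i=2$.

For the upper bound at $\gamma_2$, use capacity at $\beta=0$ and go up. Given $Q$, the Gaussian maximum-entropy bound applies to each channel use. Jensen's inequality over $Q$ and $t$ and the power constraint then give
$$f_j(\gamma_2,0)\le\frac1kE\Big[\sum_{t=1}^n\tfrac12\log\big(1+\gamma_2E[X_t^2|Q]\big)\Big]\le\frac\rho2\log(1+P\gamma_2)=\tfrac12\log\frac1{D_2^\sharp}.$$
Hence $f_j(\gamma_2,\beta)\le\frac12\log\frac1{D_2^\sharp}+\frac12\int_0^\beta\frac{db}{b+1/d_2}=\frac12\log\frac1{D_2^\sharp}+\frac12\log(1+\beta d_2)$, which tends to $\frac12\log(\beta+1/D_2^\sharp)=\mathcal C(\gamma_2,\beta)$. $\square$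

**Proof of Theorem 2(a).** Errors are nonnegative, so $D_1\ge0$. Suppose first $D_1>0$. Put $g_\beta(\gamma)=f(\gamma,\beta)-\frac12\log(1+\beta)$, which is concave in $\gamma$ with $g_\beta(0)=0$, and $t=\frac1{1+\beta}$. By Lemma 4 and concavity,
$$\tfrac12\log(1+\gamma_1\Lambda_1t)\le g_\beta(\gamma_1)\le\frac{\gamma_1}{\gamma_2}g_\beta(\gamma_2)=\frac{\gamma_1}{2\gamma_2}\log(1+\gamma_2\Lambda t)\le\tfrac12\gamma_1\Lambda t .$$
Divide by $t$ and let $t\to0$: $\Lambda_1\le\Lambda$, that is, $D_1\ge D_1^\sharp$. If $D_1=0$ were achievable together with $D_2^\sharp$, so would be every $D_1>0$, in particular one below $D_1^\sharp$, which we have just excluded. $\square$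

So $(D_1^\sharp,D_2^\sharp)$ lies exactly on the boundary of this bound. To exclude it we must study the case of equality.

## 6. In the equality case, $f=\mathcal C$ on a region $\Omega$

From here to the end of Section 10 we assume $\rho>1$ and suppose, for contradiction, that $(D_1^\sharp,D_2^\sharp)$ is achievable. We use the codes and the limit $f$ of Section 5 with $D_1=D_1^\sharp$, $\Lambda_1=\Lambda$. Lemma 4 now reads: $f=\mathcal C$ on the lines $\gamma=0$ and $\gamma=\gamma_2$, and $f\ge\mathcal C$ on $\gamma=\gamma_1$.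

**Lemma 5.** $f\le\mathcal C$ on $[0,\gamma_1]\times[0,\infty)$.

*Proof.* The idea is that the large-$\beta$ behaviour bounds $f$ to first order in $t=\frac1{1+\beta}$, and the monotonicity (5) carries this bound back to every $\beta$. Let $g_\beta$ be as above. By Lemma 2, $g_\beta\ge0$.

**Step 1: first order in $t$.** This step shows that for each fixed $\gamma\in[0,\gamma_1]$
$$g_\beta(\gamma)\le\tfrac12\gamma\Lambda t+O(t^2)\qquad(t\to0).\tag{6}$$
If $\gamma\ge\gamma_2$, then $g_\beta(\gamma)\le\frac\gamma{\gamma_2}g_\beta(\gamma_2)=\frac\gamma{2\gamma_2}\log(1+\gamma_2\Lambda t)\le\frac12\gamma\Lambda t$. If $\gamma<\gamma_2$, concavity compares the chord on $[\gamma,\gamma_2]$ with the chord on $[\gamma_2,\gamma_1]$: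
$$g_\beta(\gamma)\le g_\beta(\gamma_2)-(\gamma_2-\gamma)\frac{g_\beta(\gamma_1)-g_\beta(\gamma_2)}{\gamma_1-\gamma_2}.$$
Here $g_\beta(\gamma_2)\le\frac12\gamma_2\Lambda t$ and $g_\beta(\gamma_1)\ge\frac12\log(1+\gamma_1\Lambda t)\ge\frac12\gamma_1\Lambda t-\frac14\gamma_1^2\Lambda^2t^2$. So the quotient is at least $\frac12\Lambda t-O(t^2)$, and (6) follows.

**Step 2: an integral formula for $g_\beta$.** This step expresses $g_\beta$ through the limit of $e_S$. For $\gamma=0$ the lemma is clear, so fix $\gamma\in(0,\gamma_1]$. The function $f(\gamma,\cdot)$ is concave and Lipschitz. Let $e(b)=2\partial_\beta f(\gamma,b)$, defined for almost every $b>0$. At such $b$, Lemma 3 with $d=1$ gives $e_S^{(j)}(\gamma,b)\to e(b)$. So $0\le e(b)\le\frac1{1+b}$. Passing to the limit in (5), written as $e_S(\gamma,b')\le\frac{e_S(\gamma,b)}{1+(b'-b)e_S(\gamma,b)}$, we see that $\frac1{e(b)}-b\in(-\infty,\infty]$ is nondecreasing on this set of full measure. By (6) and $g\ge0$, $g_{\beta'}(\gamma)\to0$ as $\beta'\to\infty$. Hence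
$$g_\beta(\gamma)=\tfrac12\int_\beta^\infty\Big(\frac1{1+b}-e(b)\Big)db,$$
with a nonnegative integrand.

**Step 3: a lower bound for $e$.** This step shows $e(b)\ge D(\gamma,b)$ almost everywhere. Suppose $\frac1{e(b_0)}-b_0\ge1+\gamma\Lambda+\delta$ for some $b_0$ and $\delta>0$. Then $e(b)\le\frac1{b+1+\gamma\Lambda+\delta}$ for almost every $b\ge b_0$, and Step 2 gives $g_\beta(\gamma)\ge\frac12\log(1+(\gamma\Lambda+\delta)t)$ for all $\beta\ge b_0$. As $t\to0$ this contradicts (6). Hence $e(b)\ge\frac1{1+b+\gamma\Lambda}$ almost everywhere, and Step 2 gives $g_\beta(\gamma)\le\frac12\log(1+\gamma\Lambda t)$, which is $f\le\mathcal C$. $\square$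

**Lemma 6.** $f=\mathcal C$ on $\Omega=\{0<\gamma<\gamma_1,\ \beta>0,\ \beta+\gamma\Lambda>\gamma_1\Lambda\}$.

*Proof.* By Lemmas 4 and 5, $f=\mathcal C$ on $\gamma=0$ and on $\gamma=\gamma_1$. The level sets of $\mathcal C$ are the lines $\beta+\gamma\Lambda=m$. Let $(\gamma,\beta)\in\Omega$ and $m=\beta+\gamma\Lambda>\gamma_1\Lambda$. The point lies on the segment from $(0,m)$ to $(\gamma_1,m-\gamma_1\Lambda)$, and at both ends $f=\mathcal C=\frac12\log(1+m)$. Joint concavity gives $f(\gamma,\beta)\ge\frac12\log(1+m)=\mathcal C(\gamma,\beta)$. Lemma 5 gives the reverse. $\square$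

The set $\Omega$ is open and convex, $\mathcal C$ is smooth on it, and $\partial_\gamma\mathcal C=\frac12\Lambda D$, $\partial_\beta\mathcal C=\frac12D$. By Lemma 3, for our sequence of codes,
$$e_X\to\Lambda D,\qquad e_S\to D\qquad\text{locally uniformly on }\Omega.\tag{7}$$

## 7. The slope at the origin is out of reach

There is a tempting end to the proof at this point. If (7) held near $(0,0)$, then $e_X$ would be close to $\Lambda$ there, while $e_X\le\rho P$ always. Then $\Lambda\le\rho P$, against (2).

But $\Omega$ does not come near the origin: close to $\gamma=0$ it contains only points with $\beta>\gamma_1\Lambda-\gamma\Lambda$. Nor can it be enlarged to reach the origin. By the capacity bound $f(\gamma,0)\le\frac\rho2\log(1+\gamma P)$, and this is strictly less than $\mathcal C(\gamma,0)=\frac12\log(1+\gamma\Lambda)$ for $0<\gamma<\gamma_2$, because $\gamma\mapsto\frac{(1+\gamma P)^\rho-1}\gamma$ is strictly increasing for $\rho>1$ and equals $\Lambda$ at $\gamma_2$. And on $\Omega$ itself the bound $e_X\le\rho P$ is no constraint, since there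
$$\Lambda D\le\frac{\Lambda}{1+\gamma_1\Lambda}<\frac\Lambda{1+\gamma_2\Lambda}=\frac{1-(1+P\gamma_2)^{-\rho}}{\gamma_2}\le\rho P,$$
by $(1+x)^{-\rho}\ge1-\rho x$. So the first derivatives of $f$ on $\Omega$ do not violate the power bound. What is left is the second derivative. The function $\mathcal C$ is constant along the lines $\beta+\gamma\Lambda=m$, so its Hessian is singular. By Lemma 1(iii) this means equality in $\kappa^2\le c\,\varsigma$, and equality in a Cauchy–Schwarz inequality forces structure.

## 8. Equality in Cauchy–Schwarz: the error of $X$ is a linear image of the error of $S$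

**Good points.** We extract pointwise second-order information from (7). Since $\partial_\gamma D=-\Lambda D^2$ and $\partial_\beta D=-D^2$, integrating Lemma 1(ii) over a compact rectangle $R\subset\Omega$ and using (7) on its boundary gives
$$\iint_Rc\to\iint_R\Lambda^2D^2,\qquad\iint_R\kappa\to\iint_R\Lambda D^2,\qquad\iint_R\varsigma\to\iint_RD^2 .$$
For instance, if $R=[a,a']\times[b,b']$, then $\iint_Rc=\int_b^{b'}(e_X(a,\beta)-e_X(a',\beta))\,d\beta$. Put
$$q:=c-2\Lambda\kappa+\Lambda^2\varsigma\ \ge\ (\sqrt c-\Lambda\sqrt\varsigma)^2\ge0,\qquad p:=\tfrac1kE\|\Sigma-DI\|_F^2=\varsigma-2De_S+D^2\ge0 .$$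
The bound on $q$ is $\kappa\le\sqrt{c\,\varsigma}$; the formula for $p$ uses $E\,\mathrm{tr}\,\Sigma=ke_S$. The limits above give $\iint_Rq\to0$ and $\iint_Rp\to0$. Cover $\Omega$ by countably many such rectangles. $L^1$ convergence gives almost everywhere convergence along a subsequence, and a diagonal argument gives one subsequence along which $p,q\to0$ at almost every point of $\Omega$. Call these points *good*. From now on we stay on this subsequence, and $o(k)$ denotes a quantity which, divided by $k$, tends to $0$ along it.

*Example.* For the repetition code of Section 4, with $2P$ in place of $\Lambda$ and $\theta$ in place of $D$, one has $p=q=0$ at every point. Moreover $X-\hat X=J(S-\hat S)$ exactly, with $J=\sqrt P(1,1)^T$ and $J^TJ=2P$. The next lemma says that the hypothetical codes imitate this, with $\Lambda$ instead of $2P$, and with a $J$ that may depend on the observation.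

**Lemma 7.** At a good point there is a $\mathcal G$-measurable $n\times k$ matrix $J$ with $\|J\|_{op}^2\le2\Lambda$ and
$$E\|X-\hat X-J(S-\hat S)\|^2=o(k).$$

*Proof.* **Step 1: $G$ is close to $\Lambda D I$.** This step converts $p,q\to0$ into a statement about $G=A^TA$, $A=K\Sigma^{-1/2}$. By (4),
$$E\|G-\Lambda\Sigma\|_F^2=E\|G\|_F^2-2\Lambda E\,\mathrm{tr}(G\Sigma)+\Lambda^2E\|\Sigma\|_F^2\le E\|C\|_F^2-2\Lambda E\|K\|_F^2+\Lambda^2E\|\Sigma\|_F^2=kq .$$
Hence $E\|G-\Lambda DI\|_F^2\le2kq+2\Lambda^2kp=o(k)$. By Cauchy–Schwarz $|E\,\mathrm{tr}(G-\Lambda DI)|\le\sqrt k\,E\|G-\Lambda DI\|_F=o(k)$, so $E\,\mathrm{tr}\,G=\Lambda Dk+o(k)$.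

**Step 2: linear regression leaves almost nothing.** This step shows that $X-\hat X$ is nearly linear in $S-\hat S$. Let $\zeta=\Sigma^{-1/2}(S-\hat S)$, so $E[\zeta\zeta^T|\mathcal G]=I$. Write $X-\hat X=A\zeta+r$. Here $A\zeta=K\Sigma^{-1}(S-\hat S)$ is the conditional linear regression, so $E[rr^T|\mathcal G]=C-AA^T$. By (7) and Step 1,
$$E\|r\|^2=E(\mathrm{tr}\,C-\mathrm{tr}\,G)=\Lambda Dk-\Lambda Dk+o(k)=o(k).$$

**Step 3: cap the singular values.** This step makes the operator norm bounded. Let $m=\sqrt{2\Lambda D}$ and $A'=A\,h(A^TA)$ with $h(x)=\min(1,m/\sqrt x)$, $h(0)=1$. Then $A'$ is $A$ with its singular values capped at $m$, and it is $\mathcal G$-measurable since $h$ is continuous. For a singular value $s>m$ we have $s^2-m^2\ge(s-m)m$ and $0<s^2-m^2\le s^2-\Lambda D$, so $(s-m)^2\le(s^2-\Lambda D)^2/m^2$. Summing, $E\|A-A'\|_F^2\le m^{-2}E\|G-\Lambda DI\|_F^2=o(k)$.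

**Step 4: replace $\Sigma^{1/2}$ by $D^{1/2}I$.** This step defines $J$ and checks it. Put $J=D^{-1/2}A'$. Then $\|J\|_{op}^2\le m^2/D=2\Lambda$ and
$$X-\hat X-J(S-\hat S)=r+(A-A')\zeta+A'(I-D^{-1/2}\Sigma^{1/2})\zeta .$$
The second term has second moment $E\|A-A'\|_F^2=o(k)$. The third has second moment at most $m^2E\|I-D^{-1/2}\Sigma^{1/2}\|_F^2\le m^2D^{-2}E\|\Sigma-DI\|_F^2=o(k)$, because $|1-\sqrt y|\le|1-y|$ for $y\ge0$, applied to the eigenvalues of $\Sigma/D$. $\square$

## 9. Local stretch versus power: curves that fold

By Step 1 of Lemma 7, $J^TJ$ is close to $\Lambda I$: locally the code stretches the source by $\sqrt\Lambda$ in every direction. For a linear code we would be done, since $\|M\|_F^2\approx\Lambda k$ exceeds the power $\rho Pk$. For a nonlinear code one would like an inequality "mean square stretch $\le$ power", and there is none. Take $k=1$, $n=2$ and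
$$\varphi(s)=\sqrt{2P}\,(\cos as,\ \sin as),\qquad a^2=\frac\Lambda{2P}.$$
Then $\|\varphi'(s)\|^2=\Lambda$ for every $s$, while $\|\varphi(s)\|^2=2P$, exactly the allowed power for $\rho=2$. (No claim about distortions is made for this code.) The Gaussian Poincaré inequality $E\|\varphi-E\varphi\|^2\le E\|\varphi'\|^2$ points the wrong way. A code can stretch a lot at low power if the direction of the stretch turns, that is, if the range of $J$ depends on the observation.

So we must control how the range of $J$ is chosen. A model computation shows what would be enough. Suppose the error of $X$ at $(\gamma,0)$ lived in a *deterministic* $k$-dimensional subspace, in which $X$ is Gaussian with variance $\tau$ per direction. Then $e=e_X(\gamma,0)=\frac\tau{1+\gamma\tau}$, and solving for $\tau$ gives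
$$\tau=\frac e{1-\gamma e}.$$
For the repetition code this reads $\frac{e}{1-\gamma e}=2P$. If $e\approx\frac{\Lambda}{1+\gamma\Lambda}$, as (7) suggests at points with $\beta$ near $0$, the power per source sample would have to be $\tau\approx\Lambda$. This would give the desired contradiction from a point of $\Omega$, without going to the origin. We shall prove that $\rho P\ge\frac e{1-\eta e}$, with $\eta$ close to $\gamma$, without assuming that anything is Gaussian. The tool is integration by parts in the channel noise along the subspace that contains the error. If we took the range of $J$ at the same point, the subspace would depend on that very noise, and integration by parts would produce uncontrolled derivatives of the projection.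

The way around this is to read the subspace off at another point of $\Omega$, with almost no channel output ($\gamma_0\approx0$) but much side observation. A subspace determined by $\mathcal G_{\gamma_0,\beta}$ knows the source noise $B'$ but not the channel noise after time $\gamma_0$. The range of $J$ at the point with much channel output and almost no side observation turns out to be contained in it, up to $o(k)$, because both points lie below a common third point of $\Omega$.

## 10. Three good points and the contradiction

Let $0<\delta<\min(\gamma_2,\gamma_1\Lambda)$. Choose $\gamma_0\in(0,\delta)$, $b\in(0,\delta)$, $\gamma'\in(\gamma_2,\gamma_1)$ with $(\gamma_1-\gamma')\Lambda<b$, and $\beta>\gamma_1\Lambda$, such that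
$$\text{point }0:(\gamma_0,\beta),\qquad\text{point }1:(\gamma',b),\qquad\text{point }*:(\gamma',\beta)$$
are all good. This is possible. The admissible $(\gamma_0,b,\gamma',\beta)$ form a nonempty open set in $\mathbb R^4$. All three points lie in $\Omega$: for points $0$ and $*$ because $\beta>\gamma_1\Lambda$, for point $1$ because $b+\gamma'\Lambda>\gamma_1\Lambda$. Almost every point of $\Omega$ is good, so by Fubini almost every quadruple works.

Index objects at these points by $0,1,*$, and write $\theta_1=D(\gamma',b)$, $\theta_*=D(\gamma',\beta)$. Since $\gamma_0<\delta<\gamma_2<\gamma'$ and $b<\delta<\gamma_1\Lambda<\beta$, we have $\mathcal G_0\subset\mathcal G_*$ and $\mathcal G_1\subset\mathcal G_*$. Take $J_0,J_1$ from Lemma 7 and put $R_i=X-\hat X_i-J_i(S-\hat S_i)$, so $E\|R_i\|^2=o(k)$ for $i=0,1$. Let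
$$\Pi=\lim_{\varepsilon\downarrow0}J_0(J_0^TJ_0+\varepsilon I)^{-1}J_0^T ,$$
the orthogonal projection in $\mathbb R^n$ onto the range of $J_0$ (in a singular value decomposition, $\frac{s^2}{s^2+\varepsilon}\to1$ for $s>0$ and $=0$ for $s=0$). It is $\mathcal G_0$-measurable, $\mathrm{rank}\,\Pi\le k$ and $(I-\Pi)J_0=0$. Therefore
$$E\|(I-\Pi)(X-\hat X_0)\|^2=E\|(I-\Pi)R_0\|^2=o(k).\tag{8}$$

**Step 1: the range of $J_1$ lies in the range of $J_0$, up to $o(k)$.** Let $M:=J_1^T(I-\Pi)J_1$, so $0\preceq M\preceq2\Lambda I$. This step shows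
$$E\,\mathrm{tr}\,M=o(k).\tag{9}$$
Condition $X=\hat X_1+J_1(S-\hat S_1)+R_1$ on $\mathcal G_*$, under which $\hat X_1,J_1,\hat S_1$ are known, and subtract:
$$X-\hat X_*=J_1(S-\hat S_*)+R_*,\qquad R_*=R_1-E[R_1|\mathcal G_*],\qquad E\|R_*\|^2\le E\|R_1\|^2=o(k).$$
As $\Pi$ is $\mathcal G_*$-measurable, $(I-\Pi)\hat X_*$ is the best $\mathcal G_*$-measurable estimate of $(I-\Pi)X$, and $(I-\Pi)\hat X_0$ is another one. By (8), $E\|(I-\Pi)(X-\hat X_*)\|^2\le E\|(I-\Pi)(X-\hat X_0)\|^2=o(k)$. Combining the two displays, $E\|(I-\Pi)J_1(S-\hat S_*)\|^2=o(k)$. The matrix $M$ is $\mathcal G_*$-measurable, so this expectation equals $E\,\mathrm{tr}(M\Sigma_*)$. Moreover $\|M\|_F\le2\Lambda\sqrt k$, and $E\|\Sigma_*-\theta_*I\|_F\le\sqrt{kp_*}=o(k)/\sqrt k$ because $*$ is good. Hence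
$$o(k)=E\,\mathrm{tr}(M\Sigma_*)\ge\theta_*E\,\mathrm{tr}\,M-2\Lambda\sqrt k\,E\|\Sigma_*-\theta_*I\|_F=\theta_*E\,\mathrm{tr}\,M-o(k),$$
and $\theta_*>0$ is fixed. This proves (9).

**Step 2: $\Pi$ captures the whole error of $X$ at point $1$.** This step shows
$$E\,\mathrm{tr}(\Pi C_1)=\Lambda\theta_1k+o(k).\tag{10}$$
From $(a+a')(a+a')^T\preceq2aa^T+2a'a'^T$ we get $C_1\preceq2J_1\Sigma_1J_1^T+2E[R_1R_1^T|\mathcal G_1]$. The projection $\Pi$ is not $\mathcal G_1$-measurable, but we only use $0\preceq I-\Pi\preceq I$ pointwise:
$$E\,\mathrm{tr}((I-\Pi)C_1)\le2E\,\mathrm{tr}(M\Sigma_1)+2E\|R_1\|^2\le2\theta_1E\,\mathrm{tr}\,M+4\Lambda\sqrt k\,E\|\Sigma_1-\theta_1I\|_F+o(k)=o(k),$$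
by (9) and since point $1$ is good. By (7), $E\,\mathrm{tr}\,C_1=ke_X(\gamma',b)=\Lambda\theta_1k+o(k)$, and (10) follows.

**Step 3: the estimate $\hat X_1$ must depend strongly on the late channel noise.** This step bounds from below the part of $\hat X_1$ that depends on the noise after time $\gamma_0$, by correlating it with that noise along $\Pi$. Let $\eta=\gamma'-\gamma_0$, $\Delta=B_{\gamma'}-B_{\gamma_0}\sim\mathcal N(0,\eta I_n)$ and
$$\mathcal S=\sigma(S,Q,(B_r)_{r\le\gamma_0},B').$$
Then $\Delta$ is independent of $\mathcal S$, while $X,V_b,B_{\gamma_0}$ are $\mathcal S$-measurable, and so is $\Pi$, since $\mathcal G_0\subset\mathcal S$. Write $\hat X_1=u(\gamma'X+B_{\gamma_0}+\Delta;V_b,Q)$. By the proof of Lemma 1, $u$ is smooth in its first argument, with gradient $C_1$.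

Condition on $\mathcal S$ and consider $h(z)=\Pi u(\gamma'X+B_{\gamma_0}+z;V_b,Q)$. We have $E\|\hat X_1\|^2<\infty$ and $E\|C_1\|_F\le E\,\mathrm{tr}\,C_1<\infty$. So almost surely $h$ is smooth, and $\|h\|$, $\|z\|\,\|h\|$, $\|\nabla h\|$ are integrable under the law of $\Delta$. Let $g$ be the density of $\mathcal N(0,\eta I_n)$, so $\partial_ig=-\frac{z_i}\eta g$. By Fubini, on almost every line parallel to the $i$-th axis both $h_ig$ and its derivative $(\partial_ih_i)g-\frac{z_i}\eta h_ig$ are integrable. A function that is integrable together with its derivative tends to $0$ at both ends, so the derivative integrates to $0$. Hence $E[h_i(\Delta)\Delta_i|\mathcal S]=\eta E[\partial_ih_i(\Delta)|\mathcal S]$. Sum over $i$, note $\sum_i\partial_ih_i=\mathrm{tr}(\Pi C_1)$, and take expectations: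
$$E\langle\hat X_1,\Pi\Delta\rangle=\eta\,E\,\mathrm{tr}(\Pi C_1).$$
Let $\tilde X=E[\hat X_1|\mathcal S]$. As $\tilde X$ and $\Pi$ are $\mathcal S$-measurable and $\Delta$ is independent of $\mathcal S$ with mean $0$, $E\langle\tilde X,\Pi\Delta\rangle=0$. Also $E\|\Pi\Delta\|^2=\eta E\,\mathrm{rank}\,\Pi\le\eta k$. Cauchy–Schwarz gives $\big(\eta E\,\mathrm{tr}(\Pi C_1)\big)^2\le E\|\hat X_1-\tilde X\|^2\cdot\eta k$, that is,
$$E\|\hat X_1-\tilde X\|^2\ \ge\ \frac{\eta\,(E\,\mathrm{tr}(\Pi C_1))^2}{k}.\tag{11}$$

**Step 4: the power constraint.** This step turns (11) into $e\le\rho P(1-\eta e)$, where $e=\Lambda\theta_1>0$. Since $X$ is $\mathcal S$-measurable, $X-\tilde X$ is orthogonal to $\hat X_1-\tilde X$. With (7), (10), (11),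
$$E\|X-\tilde X\|^2=E\|X-\hat X_1\|^2-E\|\hat X_1-\tilde X\|^2\le(e-\eta e^2)k+o(k).$$
On the other hand $\hat X_1$ is orthogonal to $X-\hat X_1$, and $X$ is $\mathcal S$-measurable, so
$$ek+o(k)=E\|X-\hat X_1\|^2=E\langle X,X-\hat X_1\rangle=E\langle X,X-\tilde X\rangle\le(\rho Pk)^{1/2}\big(E\|X-\tilde X\|^2\big)^{1/2}.$$
Divide by $k$, square, and pass to the limit along the subsequence: $e^2\le\rho P(e-\eta e^2)$, i.e. $e\le\rho P(1-\eta e)$.

**Step 5: let $\delta\to0$.** This step evaluates the inequality. Since $\frac1{\theta_1}=1+b+\gamma'\Lambda$,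
$$1-\eta e=\theta_1\Big(\frac1{\theta_1}-(\gamma'-\gamma_0)\Lambda\Big)=\theta_1(1+b+\gamma_0\Lambda).$$
Dividing $e=\Lambda\theta_1\le\rho P\theta_1(1+b+\gamma_0\Lambda)$ by $\theta_1$,
$$\Lambda\le\rho P(1+b+\gamma_0\Lambda)\le\rho P(1+\delta+\delta\Lambda).$$
The subsequence and the set of good points were fixed before $\delta$, and $\delta$ may be arbitrarily small. So $\Lambda\le\rho P$, which contradicts (2). For $\rho=2$ this reads $2P+P^2/N_2\le2P$, which is absurd. Hence $(D_1^\sharp,D_2^\sharp)$ is not achievable for any $\rho>1$, also with encoders $X=\varphi(S,Q)$ and $Q$ known to both decoders. In particular Theorem 1 is proved. $\blacksquare$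

## 11. Closedness, the infimum, and randomised encoders

Part (a) of Theorem 2 was proved in Section 5, the non-achievability in part (b) in Section 10, and the case $\rho=1$ in Section 3.

**Neighbourhood and infimum in (b).** The set of achievable pairs is closed. If achievable pairs $D^{(m)}$ converge to $D$, then for each $\epsilon>0$ some $D^{(m)}$ is componentwise at most $D+\epsilon/2$, and a code for $D^{(m)}$ with tolerance $\epsilon/2$ serves $D$ with tolerance $\epsilon$. So a neighbourhood of the non-achievable pair $(D_1^\sharp,D_2^\sharp)$ contains no achievable pair. The set $\{D_1:(D_1,D_2^\sharp)\text{ achievable}\}$ is closed and, by (a), contained in $[D_1^\sharp,\infty)$. If its infimum is finite, it is attained, and it differs from $D_1^\sharp$ because that pair is not achievable. So the infimum exceeds $D_1^\sharp$. (For the empty set the infimum is $+\infty$.) Thus, if the bad receiver is held at $D_2^\sharp$ and $\rho=2$, the smallest $D_1$ achievable without feedback is strictly larger than $\frac{\sigma^2N_1N_2}{P^2+2PN_2+N_1N_2}$,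 in the original scaling.

**Part (c).** Sections 4 to 10, including the proof of (a), treat encoders $X=\varphi(S,Q)$ with $Q$ known to both decoders. Common randomness is part of $Q$. Private randomness of the encoder may also be put into $Q$, since revealing it to the decoders cannot increase their minimum mean-squared errors. Private randomness of a decoder does not help, because the conditional mean is optimal. The closedness argument does not depend on which of these classes of codes is used, and the code for $\rho=1$ needs no randomness. $\blacksquare$
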